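\title{The central limit theorem for trigonometric sums with frequencies $\lfloor e^{k^\alpha}\rfloor$}

\begin{abstract}
We prove that for every $\alpha>0$ the sums $\sum_{k\le N}\sin n_kx$ with $n_k=\lfloor e^{k^\alpha}\rfloor$ obey the central limit theorem. For $0<\alpha<1$ the theorem holds for $n_k=\lfloor e^{ck^\alpha}\rfloor$ with every $c>0$, for small perturbations of these frequencies, with arbitrary phases, and on every set of positive measure. The method of moments reduces the problem to the bound $O(N^{m/3+\varepsilon})$ for the number of solutions of $a_1n_{k_1}+\dots+a_mn_{k_m}=h$ in distinct indices $k_i\le N$. This bound is proved by combining a determinant argument for sets definable in $\mathbb R_{\exp}$, Ax's transcendence theorem for power series, and a count of integer points near a convex curve.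
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(n_k)_{k\ge1}$ be a sequence of positive integers. Write $|\cdot|$ for Lebesgue measure and $\Phi(t)=(2\pi)^{-1/2}\int_{-\infty}^te^{-v^2/2}\,dv$. We say that the \emph{central limit theorem} (CLT) holds for $(\sin n_kx)$ if for every real $t$
\begin{equation}\label{eq:clt}
\frac1{2\pi}\Bigl|\Bigl\{x\in(0,2\pi):\ \sum_{k=1}^N\sin n_kx<t\sqrt{N/2}\Bigr\}\Bigr|\longrightarrow\Phi(t)\qquad(N\to\infty).
\end{equation}
If the $n_k$ are distinct, the functions $\sqrt2\sin n_kx$ are orthonormal on the probability space $((0,2\pi),dx/2\pi)$, so the normalized sum has mean $0$ and variance $1$, and \eqref{eq:clt} says that these functions behave like independent random variables. Orthogonality alone does not give this. For $n_k=k$ we have $|\sum_{k\le N}\sin kx|\le1/\sin(x/2)$, and the left side of \eqref{eq:clt} tends to $1$ for every $t>0$. The difference appears in the higher moments: the integral of the $p$-th power of the sum is a signed count of the solutions of $\pm n_{k_1}\pm\dots\pm n_{k_p}=0$. The solutions in which the terms cancel in pairs produce the Gaussian moments,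 and the CLT holds when the other solutions are few.

Fast growth makes them few. Salem and Zygmund \cite{SZ} proved the CLT whenever $n_{k+1}/n_k\ge q>1$. Erd\H{o}s \cite{Erdos} proved it whenever $n_{k+1}/n_k\ge1+c_k/\sqrt k$ with $c_k\to\infty$; this condition cannot be weakened to a constant $c_k=c$, since for constant $c$ there are sequences with $n_{k+1}/n_k\ge1+c/\sqrt k$ for which the CLT fails. Informally, the threshold growth rate is $n_k\approx e^{c\sqrt k}$. Below it, growth alone decides nothing and the arithmetic of the sequence matters. Kaufman \cite{Kaufman} proved that for each fixed $\alpha>0$ the CLT holds for $n_k=\lfloor e^{ck^\alpha}\rfloor$ for almost all $c>0$, where the exceptional null set may depend on $\alpha$. It is conjectured in \cite{slides} that the value $c=1$ is never exceptional: for every fixed $\alpha>0$ the CLT holds for $n_k=\lfloor e^{k^\alpha}\rfloor$.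

For $0<\alpha<1$ this sequence has $n_{k+1}/n_k-1\sim\alpha k^{\alpha-1}$, which satisfies the growth condition of Erd\H{o}s exactly when $\alpha>1/2$. For $\alpha\le1/2$ one has to control the coincidences among the $n_k$ for one particular value of $c$. Such coincidences do occur for particular values. For $\alpha=1/2$ and $c=\log2$, that is, $n_k=\lfloor2^{\sqrt k}\rfloor$, the equation $2n_k=n_l$ has the solutions $k=j^2$, $l=(j+1)^2$, so at least $\lfloor\sqrt N\rfloor-1$ solutions with $k,l\le N$. On the other hand, the moment computation tolerates $o(N)$ solutions of a two-term equation. This suggests that the CLT holds for every $c$, and that a proof should bound the coincidences rather than exclude them. That is what we do.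

\begin{theorem}\label{thm:main}
For every $\alpha>0$ the CLT holds for $(\sin n_kx)$ with $n_k=\lfloor e^{k^\alpha}\rfloor$.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $0<\alpha<1$, $c>0$, $\kappa>0$, and let $n_k$ be positive integers such that for every $K>0$ there is $C_K$ with
\begin{equation}\label{eq:hyp}
\bigl|n_k-\kappa e^{ck^\alpha}\bigr|\le C_Kk^{-K}\kappa e^{ck^\alpha}\qquad(k\ge1).
\end{equation}
Let $\varphi_k\in\mathbb R$ be arbitrary and $X_N(x)=\sqrt{2/N}\sum_{k\le N}\cos(n_kx+\varphi_k)$. Then for every measurable $\Omega\subset(0,2\pi)$ with $|\Omega|>0$ and every $t\in\mathbb R$,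
\[
\frac{|\{x\in\Omega:\ X_N(x)<t\}|}{|\Omega|}\longrightarrow\Phi(t)\qquad(N\to\infty).
\]
\end{theorem}

The sequence $\lfloor e^{ck^\alpha}\rfloor$ satisfies \eqref{eq:hyp} with $\kappa=1$, because its relative error is at most $e^{-ck^\alpha}$. Taking $\varphi_k=-\pi/2$ and $\Omega=(0,2\pi)$, we see that for $0<\alpha<1$ the CLT holds for $\lfloor e^{ck^\alpha}\rfloor$ for \emph{every} $c>0$.

\begin{proof}[Proof of Theorem \ref{thm:main} from Theorem \ref{thm:general}]
The case $0<\alpha<1$ is the case $c=1$ of the preceding observation. For $\alpha\ge1$ we have $(k+1)^\alpha-k^\alpha\ge1$, so $n_{k+1}\ge e\,n_k-1$. Since $n_k\ge2$ and $2(e-2)>1$, this gives $n_{k+1}\ge2n_k$, and the theorem of Salem and Zygmund applies.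
\end{proof}

The arithmetic input for Theorem \ref{thm:general} is the following count.

\begin{theorem}\label{thm:count}
In the setting of Theorem \ref{thm:general}, let $m\ge1$, let $a_1,\dots,a_m$ be nonzero integers, and let $\varepsilon>0$. Then, uniformly in $h\in\mathbb Z$, the number of $(k_1,\dots,k_m)\in\{1,\dots,N\}^m$ with distinct entries and $\sum_ia_in_{k_i}=h$ is $O(N^{m/3+\varepsilon})$.
\end{theorem}

The example $\lfloor2^{\sqrt k}\rfloor$ shows that a bound $O(N^\varepsilon)$ is impossible in general. The entries must be distinct, since $n_k-n_l=0$ has the $N$ solutions $k=l$. The hypothesis $\alpha<1$ is needed as well: for $n_k=2^k$ the equation $2n_k=n_l$ has the $N-1$ solutions $l=k+1$.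

Section \ref{sec:moments} derives Theorem \ref{thm:general} from Theorem \ref{thm:count}. Section \ref{sec:two} treats two frequencies by hand and outlines the method. Section \ref{sec:scales} reduces Theorem \ref{thm:count} to counting integer points in a thin region of $\mathbb R^r$ (Proposition \ref{prop:local}). Sections \ref{sec:definable}, \ref{sec:ax} and \ref{sec:key} prepare the tools, and Section \ref{sec:induction} proves Proposition \ref{prop:local} by induction on dimension.

\medskip\noindent\emph{Conventions.} From now on $0<\alpha<1$ and $c>0$ are fixed, and $u(x)=cx^\alpha$. Constants $C$ may change from line to line and may depend on $\alpha$, $c$ and data declared fixed, but never on $N$, on the real number $G$ introduced below, or on the parameters of a family of sets. From Section \ref{sec:two} on, $N\ge2$ may be real. Since $x\mapsto x^\alpha$ is concave, the mean value theorem gives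
\begin{equation}\label{eq:spacing}
x^\alpha-y^\alpha\ge\alpha N^{\alpha-1}(x-y)\ge\alpha N^{-1}(x-y)\qquad(1\le y\le x\le N).
\end{equation}

\section{Moments}\label{sec:moments}

\begin{proof}[Proof of Theorem \ref{thm:general} from Theorem \ref{thm:count}]
To reach every set $\Omega$ we compute all Fourier coefficients of $X_N^p$, not only the mean. Fix $h\in\mathbb Z$ and $p\ge1$. Writing $\cos\vartheta=\frac12\sum_{\tau=\pm1}e^{i\tau\vartheta}$ and expanding, we get
\begin{equation}\label{eq:moment}
\frac1{2\pi}\int_0^{2\pi}e^{-ihx}X_N^p\,dx=\Bigl(\frac2N\Bigr)^{p/2}2^{-p}\sum_{k\in\{1,\dots,N\}^p}\ \sum_{\tau\in\{\pm1\}^p}e^{i\sum_j\tau_j\varphi_{k_j}}\,\mathbf 1\Bigl[\sum_j\tau_jn_{k_j}=h\Bigr].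
\end{equation}
A pair $(k,\tau)$ has a \emph{pattern}: the partition of $\{1,\dots,p\}$ into the blocks of positions $j$ with the same value $k_j$, together with the signs $\tau$. There are $O_p(1)$ patterns. The \emph{net coefficient} of a block is the sum of the $\tau_j$ over the block. Let $z$ be the number of blocks with net coefficient zero and $m$ the number of the others. A block with net coefficient zero has at least two positions, so $2z+m\le p$.

\emph{Patterns with $m\ge1$.} The values on the $z$ blocks have at most $N^z$ choices and drop out of the equation. The values on the $m$ blocks are distinct and solve an equation as in Theorem \ref{thm:count}, whose coefficients are the net coefficients. With $\varepsilon=1/12$ the pattern contributes at most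
\[
CN^zN^{m/3+1/12}\le CN^{(p-m)/2+m/3+1/12}=CN^{p/2-m/6+1/12}\le CN^{p/2-1/12}
\]
terms of modulus one, which is negligible against the factor $N^{-p/2}$.

\emph{Patterns with $m=0$.} Here $\sum_j\tau_jn_{k_j}=0$ and $\sum_j\tau_j\varphi_{k_j}=0$, so these terms occur only for $h=0$ and are equal to $1$. The patterns with $z<p/2$ contribute $O(N^{(p-1)/2})$ terms. The case $z=p/2$ requires $p$ even and means that all blocks are pairs with opposite signs. There are $(p-1)!!$ pairings, $2^{p/2}$ choices of signs and $N(N-1)\cdots(N-p/2+1)$ choices of distinct values. Multiplied by $(2/N)^{p/2}2^{-p}$, this tends to $(p-1)!!$.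

So \eqref{eq:moment} tends to $\mathbf 1[h=0]\,m_p$, where $m_p=(p-1)!!$ for even $p$ and $m_p=0$ for odd $p$ are the moments of the standard normal law. By linearity, $\int gX_N^p\to m_p\int g$ for every trigonometric polynomial $g$. By the Cauchy--Schwarz inequality,
\[
\Bigl|\int(\mathbf 1_\Omega-g)X_N^p\Bigr|\le\|\mathbf 1_\Omega-g\|_2\Bigl(\int X_N^{2p}\Bigr)^{1/2},\qquad\Bigl|\int(\mathbf 1_\Omega-g)\Bigr|\le\sqrt{2\pi}\,\|\mathbf 1_\Omega-g\|_2,
\]
and $\int X_N^{2p}\to2\pi m_{2p}$ is bounded. Since trigonometric polynomials are dense in $L^2(0,2\pi)$, it follows that $|\Omega|^{-1}\int_\Omega X_N^p\to m_p$ for every $p$. The method of moments states that if all moments of a sequence of random variables converge to those of a law that is determined by its moments, as the normal law is, then the variables converge in distribution to that law. Applied on the probability space $(\Omega,dx/|\Omega|)$, and with $\Phi$ continuous, this gives the theorem.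
\end{proof}

The proof uses only that the count in Theorem \ref{thm:count} is $o(N^{m/2})$.

\section{Two frequencies}\label{sec:two}

The case $m=2$ of Theorem \ref{thm:count} already shows both mechanisms of the proof.

\subsection{The homogeneous equation and a convex curve}

Consider $an_k=bn_l$ with positive integers $a,b$. Taking logarithms turns it into the statement that $(k,l)$ lies extremely close to the curve $x^\alpha-y^\alpha=\theta$ with $\theta=c^{-1}\log(b/a)$. For $\theta\ne0$ this curve is strictly curved. Integer points close to such a curve are the vertices of a strictly convex polygonal line, whose edges are distinct integer vectors, and distinct integer vectors cannot all be short.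

\begin{lemma}\label{lem:convex}
There are $C$ and $N_0$ such that for $N\ge N_0$ and every $\theta\in\mathbb R$, at most $CN^{2/3}$ integer pairs $(k,l)\in[1,N]^2$ with $k\ne l$ satisfy $|k^\alpha-l^\alpha-\theta|\le N^{-10}$.
\end{lemma}

\begin{proof}
Exchanging $k$ and $l$ changes $\theta$ to $-\theta$, so it suffices to count the pairs with $k>l$. Let $N_0$ be large. If there is such a pair, then \eqref{eq:spacing} gives $\theta\ge\alpha N^{-1}-N^{-10}\ge\frac\alpha2N^{-1}$. For each $k$ there is at most one $l$, because two admissible values $l\ne l'$ would have $\alpha N^{-1}\le|l^\alpha-l'^\alpha|\le2N^{-10}$. List the pairs as $(k_1,l_1),\dots,(k_n,l_n)$ with $k_1<\dots<k_n$. Then $l_{i+1}^\alpha-l_i^\alpha\ge k_{i+1}^\alpha-k_i^\alpha-2N^{-10}\ge\alpha N^{-1}-2N^{-10}>0$, so also $l_1<\dots<l_n$.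

Let $f(x)=(x^\alpha-\theta)^{1/\alpha}$ on $[k_1,k_n]$. There $x^\alpha-\theta\ge k_1^\alpha-\theta\ge l_1^\alpha-N^{-10}\ge1-N^{-10}$, so $f\ge\frac12$; and $f(x)\le x\le N$ since $\theta>0$. The function $v\mapsto v^{1/\alpha}$ has derivative at most $\alpha^{-1}N^{1-\alpha}$ on $[0,N^\alpha]$, so $|f(k_i)^\alpha-l_i^\alpha|\le N^{-10}$ implies $|f(k_i)-l_i|\le N^{-8}$. Differentiating $f^\alpha=x^\alpha-\theta$ gives $f'=(f/x)^{1-\alpha}\ge f/x\ge\frac1{2N}$, and then
\[
f''=(1-\alpha)f'\Bigl(\frac{f'}f-\frac1x\Bigr)=(1-\alpha)f'\,\frac{x^\alpha-f^\alpha}{xf^\alpha}=(1-\alpha)f'\,\frac{\theta}{xf^\alpha}\ge c'N^{-4},\qquad c'=\frac{\alpha(1-\alpha)}4.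
\]
For three consecutive points $(k_i,f(k_i))$ of the graph, the second slope minus the first is $\frac12f''(\xi)(k_{i+2}-k_i)\ge c'N^{-4}$, by the mean value theorem for second divided differences. Replacing $f(k_i)$ by $l_i$ changes each slope by at most $2N^{-8}$. So the slopes of the vectors $(k_{i+1}-k_i,\,l_{i+1}-l_i)$ increase by at least $c'N^{-4}-4N^{-8}>0$ at each step. These $n-1$ vectors are therefore distinct, they have positive integer entries, and their $\ell^1$-norms add up to at most $2N$. At most $N^{2/3}$ of them have norm $\le N^{1/3}$, and at most $2N/N^{1/3}$ have larger norm. Hence $n-1\le3N^{2/3}$.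
\end{proof}

The hypothesis $\alpha<1$ enters through the factor $1-\alpha$ in $f''$. For $\alpha=1$ and $\theta=1$ all the pairs $(l+1,l)$ qualify, and the lemma fails. The condition $k\ne l$ keeps $\theta$ away from $0$, where the curve degenerates to the diagonal.

\begin{example}\label{ex:homog}
In the setting of Theorem \ref{thm:general}, the equation $an_k=bn_l$ has $O(N^{2/3})$ solutions with $k\ne l$ in $[1,N]$. Indeed, let $N^*$ be a large power of $2$ and consider the solutions with $N^*/2<\max(k,l)\le N^*$; say $k$ is the larger index. By \eqref{eq:hyp}, $\frac12\kappa e^{u(k)}\le n_k=\frac ban_l\le Ce^{u(l)}$, so $u(l)\ge u(N^*/2)-C\ge u(N^*/4)$. Both indices are thus at least $N^*/4$, and \eqref{eq:hyp} with $K=11$ gives $e^{u(k)-u(l)}=\frac ba(1+O(N^{*-11}))$, hence $|k^\alpha-l^\alpha-c^{-1}\log(b/a)|\le N^{*-10}$. Lemma \ref{lem:convex} bounds the number of such pairs by $CN^{*2/3}$, and the sum over the powers of two $N^*\le2N$ is $O(N^{2/3})$.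
\end{example}

\subsection{The inhomogeneous equation and algebraic arcs}\label{sub:inhom}

For $a_1n_k+a_2n_l=h$ the pair $(k,l)$ lies near the curve
\[
\Gamma_G=\bigl\{G+a_1e^{u(x_1)}+a_2e^{u(x_2)}=0\bigr\},\qquad G=-h/\kappa ,
\]
and logarithms no longer help. With more frequencies the curve becomes a hypersurface. The general tool is a determinant argument (Lemma \ref{lem:det}): the integer points of $[1,N]^2$ very close to such a curve lie on at most $CN^\varepsilon$ algebraic curves of bounded degree. It remains to count the points on one algebraic curve $H$, and the question is whether $H$ can run along $\Gamma_G$. For rational $\alpha$ and exact containment the answer is elementary.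

\begin{example}\label{ex:arc}
Let $\alpha$ be rational, let $x_1,x_2$ be positive real-analytic functions on an interval that are algebraic over $\mathbb R(t)$, put $u_i=u(x_i)$, and suppose $G+a_1e^{u_1}+a_2e^{u_2}=0$ identically, with $a_1a_2\ne0$. Then either $x_1$ and $x_2$ are constant, or $G=0$ and $u_1-u_2$ is constant.

To see this, note that $u_1,u_2$ are algebraic over $\mathbb R(t)$ because $\alpha$ is rational, and so are their derivatives, by implicit differentiation of the minimal polynomials. Differentiating the relation gives $a_1u_1'e^{u_1}+a_2u_2'e^{u_2}=0$. If $u_1'\equiv0$, then $u_2'\equiv0$ and we are in the first case. Otherwise, with $w=u_1-u_2$, the function $e^w=-a_2u_2'/(a_1u_1')$ is algebraic over $\mathbb R(t)$. If $w$ were not constant, it would be transcendental over $\mathbb R$, so $t$ and then $e^w$ would be algebraic over $\mathbb R(w)$. This gives a nonzero polynomial $P$ with $P(v,e^v)=0$ for $v$ in an interval, hence for all real $v$ by analyticity, which is impossible as $v\to+\infty$. So $w$ is constant, and $e^{u_1}(a_1+a_2e^{-w})=-G$ with $u_1$ nonconstant forces $G=0$.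
\end{example}

This suggests the following picture, which the rest of the paper makes precise. The integer points of $H$ close to $\Gamma_G$ are of two kinds. Some lie near one of the boundedly many places where $H$ merely meets $\Gamma_G$; these are few. The others lie on an arc along which $H$ follows $\Gamma_G$; there $u_1-u_2$ is nearly constant, and Lemma \ref{lem:convex} bounds their number by $CN^{2/3}$. In total there are at most $CN^{2/3+\varepsilon}$ points. With $r$ frequencies the second alternative becomes: every exponent $u_i$ is constant or stays at constant distance from another exponent $u_l$. The indices then fall into groups, each nonconstant group has at least two members and at most $CN^{2/3}$ configurations, and $(N^{2/3})^{r/2}=N^{r/3}$.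

Four things have to be supplied. The terms of the equation may have very different sizes (Section \ref{sec:scales}). For irrational $\alpha$ the functions $u_i$ are not algebraic (Section \ref{sec:ax}). The relation holds only approximately, and all bounds must be uniform in $N$ and $G$ (Section \ref{sec:key}). In higher dimension the determinant argument has to be iterated (Section \ref{sec:induction}).

\section{Separation of scales}\label{sec:scales}

An approximate equation sees only the terms that are larger than its error. We therefore isolate the case where all exponentials are within a power of $N$ of the largest term. Fix $r\ge1$ and nonzero integers $a_1,\dots,a_r$. For $G\in\mathbb R$ and $x\in[1,\infty)^r$ put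
\[
\Sigma_G(x)=G+\sum_{i=1}^ra_ie^{u(x_i)},\qquad M_G(x)=\max\bigl(|G|,e^{u(x_1)},\dots,e^{u(x_r)}\bigr),
\]
and for $N\ge2$ and $A,\eta>0$ let $\mathcal Z(N,G;A,\eta)$ be the set of $x\in[1,N]^r$ with
\[
|x_i-x_l|\ge1\ \ (i\ne l),\qquad e^{u(x_i)}\ge N^{-A}M_G(x)\ \ (1\le i\le r),\qquad|\Sigma_G(x)|\le\eta M_G(x).
\]
The number $G$ will collect $h$ and the frequencies of larger scale that have already been counted. The set $\mathcal Z$ shrinks when $\eta$ decreases.

\begin{proposition}\label{prop:local}
For all $A,\varepsilon>0$ there are $A',C>0$ such that for all $N\ge2$ and $G\in\mathbb R$,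
\[
\#\bigl(\mathcal Z(N,G;A,N^{-A'})\cap\mathbb Z^r\bigr)\le CN^{r/3+\varepsilon}.
\]
\end{proposition}

The lower bound on $e^{u(x_i)}$ cannot be dropped. For $r=2$, $a_1=a_2=1$, $N$ a large integer and $G=-e^{u(N)}$, every point $(N,l)$ with $l\le N/2$ satisfies $|\Sigma_G|=e^{u(l)}\le N^{-A'}M_G$.

\begin{remark}\label{rem:trivial}
Size considerations alone give the following. Let $\eta=N^{-A-2}$ with $N$ large, and let $x,x'$ be integer points of $\mathcal Z$ that differ only in the $i$-th coordinate, $x_i<x_i'$. Then $M_G(x)\le M_G(x')$, so $e^{u(x_i')}-e^{u(x_i)}\le2\eta M_G(x')$, whereas \eqref{eq:spacing} shows that the left side is at least $N^{-A}M_G(x')(1-e^{-c\alpha/N})\ge\frac{c\alpha}2N^{-A-1}M_G(x')$. This is a contradiction, so each coordinate is determined by the others; for $r=1$ there is at most one integer point. For $r\ge2$ the largest coordinate $x^*$ has at most $N$ values, and $u(x^*)-u(x_i)\le A\log N$ confines every other coordinate to an interval of length $CN^{1-\alpha}\log N$. The count is $O(N(N^{1-\alpha}\log N)^{r-2})$, with exponent $\frac r2+(r-2)(\frac12-\alpha)$. For $r\ge3$ this exponent is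 below $r/2$ exactly when $\alpha>1/2$, the threshold met in the introduction.
\end{remark}

\begin{proof}[Proof of Theorem \ref{thm:count} from Proposition \ref{prop:local}]
Put $\nu_k=n_k/\kappa$ and $h'=h/\kappa$, so that $|\nu_k-e^{u(k)}|\le C_Kk^{-K}e^{u(k)}$ for all $K$, and $\nu_k\le(1+C_1)e^{u(k)}$. We peel off the largest terms of a solution, one scale at a time. The difficulty is that Proposition \ref{prop:local} needs the retained terms to be above $N^{-A}M$ and the discarded terms to be below $N^{-A'}M$, with $A'$ depending on $A$; a pigeonhole argument finds such a gap. For $A>0$ let $A'(A)>0$ be valid in Proposition \ref{prop:local}, with the given $\varepsilon$, for all nonempty subtuples of $(a_1,\dots,a_m)$. Define $A_1=1$ and $A_{j+1}=\max(A_j,A'(A_j))+1$ for $1\le j\le m+1$. Let $N_1$ be a large constant.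

Let $(k_1,\dots,k_m)$ be a solution. At each stage let $\Pi$ be the set of indices already processed (initially empty), let $I\ne\emptyset$ be the set of remaining indices, and let $G=\sum_{i\in\Pi}a_i\nu_{k_i}-h'$, so that
\begin{equation}\label{eq:stage}
G+\sum_{i\in I}a_i\nu_{k_i}=0 .
\end{equation}
Let $k^*=\max_{i\in I}k_i$ and let $N^*\ge2$ be the least power of $2$ with $N^*\ge k^*$; then $k^*\ge N^*/2$ and $N^*\le2N$. If $N^*<N_1$, the remaining coordinates have at most $N_1^m$ possibilities, and we stop.

Let $N^*\ge N_1$ and $M=\max(|G|,\max_{i\in I}e^{u(k_i)})$. Of the $m+1$ disjoint intervals $[N^{*-A_{j+1}},N^{*-A_j})$, $1\le j\le m+1$, one contains none of the at most $m$ ratios $e^{u(k_i)}/M$, $i\in I$. Take the least such $j$ and put $I_1=\{i\in I:\ e^{u(k_i)}\ge N^{*-A_j}M\}$. For $i\in I\setminus I_1$ we have $e^{u(k_i)}<N^{*-A_{j+1}}M$, hence $\nu_{k_i}\le CN^{*-A_{j+1}}M$. For $i\in I_1$ we have $u(k_i)\ge\log M-A_j\log N^*\ge u(N^*/2)-A_j\log N^*\ge u(N^*/4)$ if $N_1$ is large. So $k_i\ge N^*/4$, and with $K=A_{m+2}+1$,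
\[
|\nu_{k_i}-e^{u(k_i)}|\le C_K(4/N^*)^KM\le N^{*-A_{m+2}}M\le N^{*-A_{j+1}}M .
\]
Inserting both estimates in \eqref{eq:stage} and using $A_{j+1}\ge A'(A_j)+1$, we get
\begin{equation}\label{eq:stage2}
\Bigl|G+\sum_{i\in I_1}a_ie^{u(k_i)}\Bigr|\le CN^{*-A_{j+1}}M\le N^{*-A'(A_j)}M .
\end{equation}
If $I_1$ were empty, all $e^{u(k_i)}$ would be less than $M$, so $|G|=M$, contradicting \eqref{eq:stage2}. So $I_1\ne\emptyset$. An index $i$ with $e^{u(k_i)}=M$ belongs to $I_1$, so $M=\max(|G|,\max_{i\in I_1}e^{u(k_i)})$. Since the $k_i$ are distinct integers in $[1,N^*]$, the tuple $(k_i)_{i\in I_1}$ is an integer point of the set $\mathcal Z(N^*,G;A_j,N^{*-A'(A_j)})$ formed with the coefficients $(a_i)_{i\in I_1}$. Move $I_1$ into $\Pi$ and repeat.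

The process has at most $m$ stages. Each solution determines its list of triples $(N^*,j,I_1)$, and there are $O((\log2N)^m)$ such lists. Fix a list. Once the coordinates $(k_i)_{i\in\Pi}$ of the earlier stages are known, $G$ is known, and Proposition \ref{prop:local} leaves at most $CN^{|I_1|/3+\varepsilon}$ possibilities for $(k_i)_{i\in I_1}$, with $C$ independent of $G$ and hence of $h$. The sets $I_1$ are disjoint, so there are at most $CN^{m/3+m\varepsilon}(\log2N)^m$ solutions. As $\varepsilon>0$ was arbitrary, the theorem follows.
\end{proof}

Our proof of Proposition \ref{prop:local} obtains $A'$ by contradiction and gives no value for it. This is why \eqref{eq:hyp} is assumed for every $K$.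

\section{Definable sets and integer points near them}\label{sec:definable}

\subsection{Definable families}

The sets $\mathcal Z(N,G;A,\eta)$ are described by finitely many inequalities between expressions built from polynomials, $\exp$ and $\log$, in which $N,G,\eta$ appear as further variables. The theory of o-minimal structures turns this into bounds that are uniform in these variables.

A set $Y\subset\mathbb R^n$ is \emph{definable} if it is given by a first-order formula in the structure $\mathbb R_{\exp}=(\mathbb R,+,\cdot,<,\exp)$ with real parameters, that is, by a condition built from equations and inequalities between terms in $+,\cdot,\exp$ and real constants using ``and'', ``or'', ``not'' and quantifiers over real numbers. It is \emph{semialgebraic} if $\exp$ is not used; by the Tarski--Seidenberg theorem it is then a finite union of sets given by finitely many polynomial equations and strict polynomial inequalities. A function is definable if its graph is; for example, $\log x$ and $x^\alpha=\exp(\alpha\log x)$ are definable on $x>0$. A \emph{definable family} $\{Y_s\}$ of subsets of $\mathbb R^j$ is the collection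 of fibers $Y_s=\{y:(s,y)\in Y\}$ of one definable set $Y\subset\mathbb R^n\times\mathbb R^j$; semialgebraic families and families of functions are defined in the same way. By Wilkie's theorem \cite{Wilkie}, $\mathbb R_{\exp}$ is \emph{o-minimal}: every definable subset of $\mathbb R$ is a finite union of points and intervals. We use the following standard facts.

\begin{enumerate}
\item[(D1)] \emph{Closure properties.} If $\{Y_s\}$ is a definable (semialgebraic) family, so is the family of boundaries $\partial Y_s=\overline{Y_s}\setminus\operatorname{int}Y_s$; the partial derivatives of a definable (semialgebraic) family of differentiable functions form such a family. The reason is that the $\varepsilon$-$\delta$ definitions are first-order formulas.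
\item[(D2)] \emph{Uniform finiteness.} For a definable family of subsets of $\mathbb R$ there is $C$ such that each member is a union of at most $C$ points and intervals. For a definable family of subsets of $\mathbb R^j$ there is $C$ such that each finite member has at most $C$ points.
\item[(D3)] \emph{Dimension.} For a nonempty definable set $Y$, $\dim Y$ is the largest $l$ such that the projection of $Y$ to some $l$ of the coordinates has nonempty interior; $\dim\emptyset=-\infty$. A definable set has dimension $\le0$ if and only if it is finite. Dimension is monotone under inclusion and invariant under definable bijections. If $Y\subset\mathbb R^j$ is definable, then $\dim\partial Y<j$. The zero set of a nonzero polynomial on $\mathbb R^j$ has dimension $<j$.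
\item[(D4)] \emph{Nash cells.} A \emph{Nash map} is a semialgebraic $C^\infty$ map on an open semialgebraic set. Cells are built one coordinate at a time: over a cell in $\mathbb R^{n-1}$ one takes either the graph of a continuous semialgebraic function (the new coordinate is \emph{dependent}) or the open band between two such functions $f<g$, with $\pm\infty$ allowed (the new coordinate is \emph{free}). The projection of a cell to its free coordinates is a homeomorphism onto an open set, and the cell is a \emph{Nash cell} if the inverse is a Nash map. Every semialgebraic set is a finite disjoint union of Nash cells.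
\item[(D5)] \emph{Uniform reparametrization} (the reparametrization theorem of Pila and Wilkie and its uniform version for families \cite{PW}). Let $\{Y_s\}$ be a definable family of subsets of $(0,1)^j$ with $\dim Y_s\le l$. For every $L\ge1$ there is $C$ such that each $Y_s$ is the union of at most $C$ sets $\phi((0,1)^l)$, where $\phi:(0,1)^l\to(0,1)^j$ is of class $C^L$ with all partial derivatives of order $1,\dots,L$ bounded by $1$ in absolute value. (If $\dim Y_s<l$, add dummy variables.)
\end{enumerate}

\subsection{The determinant argument}

Integer points near a definable set of codimension at least one lie on few algebraic hypersurfaces. The reason is a comparison of two counts. There are about $d^j$ monomials of degree $\le d$ in $j$ variables. On a small piece of the set, parametrized by $j-1$ variables, there are only about $q^{j-1}$ Taylor monomials of degree $\le q$. So the determinant formed from the values of the monomials at points of the piece vanishes to very high order in the size of the piece; at integer points it is an integer, so it is zero.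

\begin{lemma}\label{lem:det}
Let $j\ge1$, let $\{Y_s\}$ be a definable family of subsets of $\mathbb R^j$ with $\dim Y_s\le j-1$, and let $\varepsilon>0$. There are $d,R,C$ such that for all $N\ge2$ and all $s$, the points $w\in\mathbb Z^j\cap[1,N]^j$ with $\operatorname{dist}(w,Y_s)\le N^{-R}$ lie in the union of at most $CN^\varepsilon$ zero sets of nonzero real polynomials of degree $\le d$. (Here $\operatorname{dist}(w,\emptyset)=\infty$.)
\end{lemma}

\begin{proof}
For each such $w$ choose a point of $Y_s$ at distance at most $2N^{-R}$ from it. If $j=1$, then $\#Y_s\le C$ by (D2) and (D3). With $R=3$ we have $2N^{-R}\le\frac14$, so a point of $Y_s$ is chosen for at most one integer $w$, and we take $d=1$ and the polynomials $X-w$.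

Let $j\ge2$ and $l=j-1$. Multi-indices $\beta$ range over $\mathbb Z_{\ge0}^j$ and $\gamma$ over $\mathbb Z_{\ge0}^l$.

\emph{Choice of $d$ and $R$.} For $d\ge1$ let $\mu=\binom{d+j}j$ be the number of $\beta$ with $|\beta|\le d$, and $\Lambda=\sum_{|\beta|\le d}|\beta|\le d\mu$. Let $q$ be maximal such that the number $B=\binom{q+l}l$ of $\gamma$ with $|\gamma|\le q$ is at most $\mu$, and put
\[
\Theta=\sum_{|\gamma|\le q}|\gamma|+(q+1)(\mu-B).
\]
We claim $\Lambda/\Theta\to0$ as $d\to\infty$. By maximality, $(q+1+l)^l\ge\binom{q+1+l}l>\mu\ge d^j/j!$, so $q\ge c'd^{j/(j-1)}$ for large $d$, with $c'>0$. The number $\Theta$ is a sum of $\mu$ terms, of which $\binom{\lfloor q/2\rfloor+l}l$ are $\le q/2$. The ratio $\binom{\lfloor q/2\rfloor+l}l/\binom{q+l}l$ tends to $2^{-l}\le\frac12$ as $q\to\infty$, so for large $d$ at least $\mu/3$ terms exceed $q/2$, and $\Theta\ge\mu q/6$. Hence $\Lambda/\Theta\le6d/q\to0$. Fix $d$ with $l\Lambda/\Theta\le\varepsilon$ and let $R=\Lambda+1\ge2$.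

\emph{Parametrization.} Let $N'=N+2\le2N$. Apply (D5) with $L=q+1$ to the family $N'^{-1}(Y_s\cap(0,N')^j)$, with parameters $s$ and $N$. The chosen points lie in $(0,N')^j$ because $2N^{-R}\le\frac12$. So each $w$ satisfies $|w-N'\phi(t)|\le2N^{-R}$ for one of at most $C$ maps $\phi$ and some $t\in(0,1)^l$; fix one choice of $(\phi,t)$ for each $w$. Let $0<\zeta\le1$ and cut $(0,1)^l$ into at most $(1+\zeta^{-1})^l$ boxes of side $\le\zeta$. Fix a map $\phi$ and a box, with center $t_0$, and let $w_1,\dots,w_\mu$ be integer points assigned to this map with parameters $t_1,\dots,t_\mu$ in this box.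

\emph{The determinant.} Let $V=(\phi(t_a)^\beta)$ be the $\mu\times\mu$ matrix with rows $a$ and columns $|\beta|\le d$. The functions $\phi^\beta$ have derivatives of order $\le q+1$ bounded in terms of $d$ and $j$. Taylor's formula at $t_0$ gives
\[
V=P\Gamma+Q=[\,P\,|\,Q\,]\binom{\Gamma}{\mathrm{Id}},
\]
where $P=((t_a-t_0)^\gamma)$ is $\mu\times B$, $\Gamma$ is the $B\times\mu$ matrix of Taylor coefficients, with bounded entries, and $Q$ is the $\mu\times\mu$ matrix of remainders, with entries $O(\zeta^{q+1})$. Give the column $\gamma$ of $P$ the exponent $|\gamma|$ and each column of $Q$ the exponent $q+1$. A $\mu\times\mu$ minor of $[P|Q]$ is $O(\zeta^{\Theta'})$, where $\Theta'$ is the sum of the exponents of its columns. This sum is smallest when all $B$ columns of $P$ are used, so $\Theta'\ge\Theta$. By the Cauchy--Binet formula, $|\det V|\le C\zeta^\Theta$. The points $w_a/N'$ and $\phi(t_a)$ lie in $[0,1]^j$ and differ by at most $2N^{-R}$, so replacing $\phi(t_a)$ by $w_a/N'$ changes the determinant by $O(N^{-R})$. The integer $\Delta=\det(w_a^\beta)=N'^\Lambda\det((w_a/N')^\beta)$ therefore satisfies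
\[
|\Delta|\le C(2N)^\Lambda\bigl(\zeta^\Theta+N^{-\Lambda-1}\bigr)=C2^\Lambda\bigl(c_1^\Theta+N^{-1}\bigr)<1
\]
if $\zeta=c_1N^{-\Lambda/\Theta}$ with a small constant $c_1$ and $N\ge N_0$. So $\Delta=0$.

\emph{Conclusion.} The vectors $(w^\beta)_{|\beta|\le d}$ of all integer points assigned to this map and this box span a proper subspace of $\mathbb R^\mu$. A nonzero vector orthogonal to it is the coefficient vector of a nonzero polynomial of degree $\le d$ that vanishes at all these points. The number of pairs (map, box) is at most $CN^{l\Lambda/\Theta}\le CN^\varepsilon$. For $N<N_0$ use one hyperplane for each point of $\mathbb Z^j\cap[1,N_0]^j$.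
\end{proof}

For orientation, take $j=2$ and $d=1$. Then $\mu=3$, $\Lambda=2$, $q=2$, $\Theta=0+1+2=3$, the determinant $\Delta$ is, up to sign, twice the area of a lattice triangle, and the argument covers the points by $O(N^{2/3})$ lines.

\section{Exponentials along algebraic arcs}\label{sec:ax}

We now prove the general form of Example \ref{ex:arc}, for formal power series over a field $F\supset\mathbb R$; the field will be constructed in Section \ref{sec:key}. For $y\in tF[[t]]$ let $\exp y=\sum_ny^n/n!$ and $\log(1+y)=\sum_{n\ge1}(-1)^{n-1}y^n/n$. Then $\exp(y_1+y_2)=\exp y_1\exp y_2$, the series $\exp y$ is the unique solution of $z'=y'z$ with $z(0)=1$, and an element of $F((t))$ with derivative zero lies in $F$.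

\begin{theorem}[Ax]\label{thm:ax}
Let $F$ be a field of characteristic $0$, let $n\ge1$, and let $y_1,\dots,y_n\in tF[[t]]$ be linearly independent over $\mathbb Q$. Then
\[
\operatorname{tr.deg}_FF(y_1,\dots,y_n,\exp y_1,\dots,\exp y_n)\ge n+1 .
\]
\end{theorem}

This is \cite[Theorem 3]{Ax} for the field $F((t))$ with the derivation $d/dt$, whose field of constants is $F$. That theorem requires independence over $\mathbb Q$ modulo the constants, which for elements of $tF[[t]]$ is the same as independence over $\mathbb Q$.

In the lemma below, $x_i$ is a coordinate along an algebraic arc and $\upsilon_i$ plays the role of $cx_i^\alpha$, encoded by its differential equation. For irrational $\alpha$ the series $\upsilon_i$ is itself an exponential, of $\alpha\log x_i$. So Ax's theorem has to be applied to the logarithms $\log x_i$, their multiples $\alpha\log x_i$, and a difference of the $\upsilon_i$, all at once. The gain comes from the fact that the multiples add no transcendence to the logarithms.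

\begin{lemma}\label{lem:indep}
Let $F\supset\mathbb R$ be a field. Let $x_1,\dots,x_r\in F[[t]]$ be algebraic over $F(t)$ with $x_i(0)\ne0$, and let $\upsilon_i\in F[[t]]$ satisfy $\upsilon_i(0)\ne0$ and $\upsilon_i'x_i=\alpha\upsilon_ix_i'$. Put $v_0=0$ and $v_i=\upsilon_i-\upsilon_i(0)$. Then the exponentials of distinct elements of $\{v_0,\dots,v_r\}$ are linearly independent over $F$.
\end{lemma}

\begin{proof}
Let $\ell_i=\log(x_i/x_i(0))\in tF[[t]]$. Then $\ell_i'=x_i'/x_i$, so $x_i/x_i(0)=\exp\ell_i$ and $\upsilon_i/\upsilon_i(0)=\exp(\alpha\ell_i)$. Choose among the $\ell_i$ a basis $\lambda_1,\dots,\lambda_p$ of their $\mathbb Q$-span, and extend it by $\mu_1,\dots,\mu_q$, chosen among the $\alpha\ell_i$, to a basis of the $\mathbb Q$-span $\Lambda$ of all $\ell_i$ and $\alpha\ell_i$. If $p=0$, then all $\ell_i$ and all $v_i$ vanish and there is nothing to prove. Let $p\ge1$.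

Let $\mathcal K=F(t,x_1,\dots,x_r,\upsilon_1,\dots,\upsilon_r)\subset F((t))$. We record three properties.
\begin{enumerate}
\item[(a)] $\mathcal K$ is closed under $d/dt$. Indeed $x_i'\in F(t,x_i)$, by differentiating the minimal polynomial of $x_i$ over $F(t)$, and $\upsilon_i'=\alpha\upsilon_ix_i'/x_i$.
\item[(b)] $\operatorname{tr.deg}_F\mathcal K\le1+q$, and so $\operatorname{tr.deg}_F\mathcal K(\lambda_1,\dots,\lambda_p)\le1+p+q$. Indeed, a positive integer multiple of $\alpha\ell_i$ is an integer combination of the $\lambda_s$ and $\mu_s$, so a positive power of $\upsilon_i/\upsilon_i(0)$ is a product of integer powers of the $\exp\lambda_s$ and $\exp\mu_s$. The $\exp\lambda_s$ are of the form $x_i/x_i(0)$, hence algebraic over $F(t)$. So $\mathcal K$ is algebraic over $F(t,\exp\mu_1,\dots,\exp\mu_q)$.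
\item[(c)] All $\lambda_s,\mu_s,\exp\lambda_s,\exp\mu_s$ lie in $\mathcal K(\lambda_1,\dots,\lambda_p)$. Indeed, every element of $\Lambda$ is an $F$-linear combination of $\lambda_1,\dots,\lambda_p$ because $\alpha\in F$, and the exponentials are of the form $x_i/x_i(0)$ or $\upsilon_i/\upsilon_i(0)$.
\end{enumerate}

\emph{Step 1: $\lambda_1,\dots,\lambda_p$ are algebraically independent over $\mathcal K$.} Theorem \ref{thm:ax} for the $\lambda_s,\mu_s$ and (c) give $\operatorname{tr.deg}_F\mathcal K(\lambda_1,\dots,\lambda_p)\ge p+q+1$. With (b), the transcendence degree of $\mathcal K(\lambda_1,\dots,\lambda_p)$ over $\mathcal K$ is at least $p$.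

\emph{Step 2: if $w=v_i-v_l\ne0$, then $\exp w\notin\mathcal K$.} Note that $w\in\mathcal K\cap tF[[t]]$. If $w\in\Lambda$, then $w=\sum_sc_s\lambda_s$ with $c_s\in F$, so the polynomial $\sum_sc_sX_s-w$ over $\mathcal K$ vanishes at $(\lambda_1,\dots,\lambda_p)$; by Step 1 it is the zero polynomial, and $w=0$. So $w\notin\Lambda$, and $\lambda_1,\dots,\lambda_p,\mu_1,\dots,\mu_q,w$ are linearly independent over $\mathbb Q$. By Theorem \ref{thm:ax}, they and their exponentials generate a field of transcendence degree at least $p+q+2$ over $F$. If $\exp w\in\mathcal K$, this field lies in $\mathcal K(\lambda_1,\dots,\lambda_p)$ by (c), contradicting (b).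

\emph{Step 3: independence, even over $\mathcal K$.} Suppose not, and take a shortest nontrivial relation $\sum_{s=0}^nb_s\exp w_s=0$ with $b_s\in\mathcal K$ and distinct $w_s\in\{v_0,\dots,v_r\}$. Then all $b_s\ne0$, $n\ge1$, and we may take $b_0=1$. With $f_s=\exp(w_s-w_0)$ the relation reads $1+\sum_{s\ge1}b_sf_s=0$. Differentiating gives $\sum_{s\ge1}\bigl(b_s'+b_s(w_s-w_0)'\bigr)f_s=0$, and multiplying by $\exp w_0$ gives a shorter relation among $\exp w_1,\dots,\exp w_n$, with coefficients in $\mathcal K$ by (a). So all its coefficients vanish, which means $(b_sf_s)'=0$. Thus $b_1f_1\in F$ and $\exp(w_1-w_0)\in\mathcal K$, contradicting Step 2.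
\end{proof}

\section{The approximate relation on a semialgebraic graph}\label{sec:key}

\subsection{Nondegenerate points}\label{sub:setting}

Fix $r$, $a_1,\dots,a_r$ and $A>0$. A \emph{graph family of dimension $j$} is a semialgebraic family $\{S_b\}$ of subsets of $\mathbb R^r$, together with the projection $\pi:\mathbb R^r\to\mathbb R^j$ onto a fixed set of $j$ coordinates, such that $\pi$ maps each nonempty $S_b$ bijectively onto an open set $U_b\subset\mathbb R^j$ and the inverse $y\mapsto x(y)=(x_1(y),\dots,x_r(y))$ is a Nash map. Fix such a family with $j\ge1$. Put $u_i(y)=u(x_i(y))$, a smooth function on the open set where $x_i>0$, and define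
\begin{align*}
W&=W(b,N,G,\eta)=\{y\in U_b:\ x(y)\in\mathcal Z(N,G;A,\eta)\},\\
E&=E(b,N,G,\eta)=\bigl\{y\in W:\ \text{for some $i$, }\|dx_i(y)\|>N^{-12}\\
&\hspace{9em}\text{and }\|d(u_i-u_l)(y)\|>N^{-12}\text{ for all }l\ne i\bigr\}.
\end{align*}
Both are definable families with parameters $(b,N,G,\eta)$, by (D1), and both shrink when $\eta$ decreases. A point of $E$ is \emph{nondegenerate}: to first order, some exponent $u_i$ moves, and moves differently from all the others. By Lemma \ref{lem:indep}, an exact relation $\Sigma_G=0$ cannot persist along an algebraic arc in such a situation. The exponent $12$ is chosen so that at degenerate points the relevant functions vary by less than $N^{-10}$ along paths of length $O(N)$, as Lemma \ref{lem:convex} requires.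

\begin{lemma}\label{lem:key}
For every $R>0$ there are $A_0',N_0$ such that for $N\ge N_0$, $\eta\le N^{-A_0'}$ and all $b,G$, the set $E(b,N,G,\eta)$ contains no open ball of radius $N^{-R}$.
\end{lemma}

For $j=r$ and $S_b=\mathbb R^r$ the lemma is visible directly: on $W$ the derivative $|\partial\Sigma_G/\partial x_1|=|a_1|u'(x_1)e^{u(x_1)}$ is at least $c\alpha N^{-A-1}M_G$, so $|\Sigma_G|$ cannot stay much smaller than $N^{-A-1-R}M_G$ on a ball of radius $N^{-R}$. On a curved $S_b$ the contributions of the different terms to a derivative may cancel, and no fixed number of derivatives is known in advance to suffice. We argue by contradiction. A sequence of counterexamples has $N\to\infty$, data of polynomial size in $N$, and an error smaller than every power of $N$. We pass to a field in which quantities of polynomial size stay finite and nonzero while the error becomes zero, and we record the behavior on the shrinking balls by Taylor series with coefficients in that field. For this the derivatives of the $x_i$ of all orders must be of polynomial size on an interval whose length does not depend on the order.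

\subsection{Derivatives of bounded semialgebraic functions}

A bounded function with boundedly many intervals of monotonicity has bounded variation, so its derivative is large only on a small set. For semialgebraic functions this can be repeated for every derivative.

\begin{lemma}\label{lem:deriv}
Let $\{f_s\}$ be a semialgebraic family of $C^\infty$ functions $f_s:J_s\to\mathbb R$ on bounded open intervals. For every $L\ge0$ there is $C_L$ such that the following holds. If $H\ge2$ and $|f_s|<H$ on $J_s$, then all $t\in J_s$ outside a set of measure at most $C_L/H$ satisfy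
\[
(t-H^{-1},t+H^{-1})\subset J_s\qquad\text{and}\qquad|f_s^{(l)}|<H^{l+1}\ \text{ on }(t-H^{-1},t+H^{-1})\ \text{ for }0\le l\le L.
\]
\end{lemma}

\begin{proof}
Write $f=f_s$, $J=J_s$, and $\mathrm{Bad}_l=\{t\in J:\ |f^{(l)}(t)|\ge H^{l+1}\}$, so $\mathrm{Bad}_0=\emptyset$. Fix $l$. By (D1) and (D2), applied to the sets where $f^{(l+1)}$ is positive, negative and zero, $J$ is a union of at most $C$ points and intervals on each of which $f^{(l)}$ is monotone, with $C$ depending only on the family and $l$. On such an interval the set where $|f^{(l)}|<H^{l+1}$ is an interval $J'$, and $\int_{J'}|f^{(l+1)}|\le2H^{l+1}$. So the part of $J'$ where $|f^{(l+1)}|\ge H^{l+2}$ has length at most $2/H$. Hence $|\mathrm{Bad}_{l+1}|\le|\mathrm{Bad}_l|+2C/H$, and by induction the set $\mathrm{Bad}=\bigcup_{l\le L}\mathrm{Bad}_l$ has measure at most $C/H$, with $C$ depending only on the family and $L$. The sets $\mathrm{Bad}$ form a semialgebraic family with parameters $s,H$, so each is a union of at most $C$ points and intervals. The set of $t$ within $1/H$ of $\mathrm{Bad}$ or of an endpoint of $J$ therefore has measure at most $C/H+2C/H+4/H$,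 and every other $t\in J$ has the required property.
\end{proof}

\subsection{Proof of Lemma \ref{lem:key}}

Suppose the lemma is false for some $R$. Taking $A_0'=N_0=n$ and using that $E$ shrinks with $\eta$, we find for each $n\ge2$ numbers $N_n\ge n$, $G_n$, a parameter $b_n$ and an open ball $B_n\subset E(b_n,N_n,G_n,\eta_n)$ of radius $N_n^{-R}$, where $\eta_n=N_n^{-n}$. On $B_n$ we have $1\le x_i\le N_n$. We shall pass to subsequences and renumber; all that is used is that $N_n\to\infty$ and that $\eta_n\le N_n^{-K}$ for every $K$ and all large $n$.

\medskip\noindent\emph{Step 1: a good index, direction and point.} Let $D$ be a set of $r(j-1)+1\ge j$ unit vectors in $\mathbb R^j$, any $j$ of which are linearly independent, for example normalized vectors $(1,\tau,\dots,\tau^{j-1})$ with distinct $\tau$. For each $j$-element subset $D'\subset D$, the function $\ell\mapsto\max_{\omega\in D'}|\ell(\omega)|$ is continuous and positive on the sphere of linear forms of norm one. So there is $c_0>0$ such that every linear form $\ell$ satisfies $|\ell(\omega)|<c_0\|\ell\|$ for at most $j-1$ vectors $\omega\in D$. For $1\le i\le r$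 and $\omega\in D$ let $E_n^{i,\omega}$ be the relatively closed set of points of $B_n$ at which
\begin{equation}\label{eq:dir}
|\partial_\omega x_i|\ge c_0N_n^{-12},\qquad|\partial_\omega(u_i-u_l)|\ge c_0N_n^{-12}\quad(l\ne i).
\end{equation}
These sets cover $B_n$: at $y\in B_n\subset E$ take an index $i$ as in the definition of $E$; the $r$ forms $dx_i(y)$ and $d(u_i-u_l)(y)$ exclude at most $r(j-1)$ vectors of $D$, and one vector remains. So one of the sets has measure at least $|B_n|/(r\,\#D)$, and after passing to a subsequence it is $E_n^{i_0,\omega}$ with fixed $i_0$ and $\omega$. The projection of $B_n$ along $\omega$ is a $(j-1)$-dimensional ball of radius $N_n^{-R}$, so by Fubini's theorem some chord of $B_n$ in the direction $\omega$ meets $E_n^{i_0,\omega}$ in a set of length at least $c_1N_n^{-R}$, where $c_1>0$ depends only on $r$ and $j$.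

Let $\mathcal F$ be the semialgebraic family of the functions $t\mapsto x_i(y+t\omega)$ on $J$, where $i$, $b$, $y\in\mathbb R^j$ and the bounded open interval $J$ with $y+J\omega\subset U_b$ are parameters. Apply Lemma \ref{lem:deriv} to the restrictions of $x_1,\dots,x_r$ to the chord, with $H_n=N_n^{R+1}>N_n$; we may take $C_L$ nondecreasing in $L$. For large $n$ let $L_n$ be the largest $L\le n$ with $rC_L<c_1N_n$; then $L_n\to\infty$. The $r$ exceptional sets for $L_n$ have total length at most $rC_{L_n}/H_n<c_1N_n^{-R}$. So there is a point $y_n\in E_n^{i_0,\omega}$ such that $y_n+t\omega\in B_n$ for $|t|<H_n^{-1}$ and the functions $x_i(t)=x_i(y_n+t\omega)$ satisfy $|x_i^{(l)}(t)|<H_n^{l+1}$ for $|t|<H_n^{-1}$, $l\le L_n$ and all $i$. Write $u_i(t)=cx_i(t)^\alpha$; the dependence on $n$ is suppressed. Let $\delta_n=N_n^{-2R-3}$. Since $x_i\ge1$, we have $|u_i'|\le c\alpha H_n^2$, so for large $n$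
\begin{equation}\label{eq:osc}
|u_i(t)-u_i(0)|\le1\qquad(|t|<\delta_n,\ 1\le i\le r).
\end{equation}
Discard the finitely many $n$ for which these statements fail.

\medskip\noindent\emph{Step 2: the field $F$.} Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$: a collection of subsets of $\mathbb N$ that is closed under finite intersections and supersets, contains every cofinite set, and contains exactly one of $I$ and $\mathbb N\setminus I$ for each $I\subset\mathbb N$. It exists by Zorn's lemma. A statement holds for \emph{almost all} $n$ if the set of $n$ for which it holds is in $\mathcal U$. If for every $n$ one of finitely many alternatives holds, then one fixed alternative holds for almost all $n$.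

Let $\mathcal O$ be the ring of real sequences $(\xi_n)$ such that for some $K$, $|\xi_n|\le N_n^K$ for almost all $n$. Let $\mathfrak m$ be the ideal of those such that for every $K$, $|\xi_n|\le N_n^{-K}$ for almost all $n$. If $(\xi_n)\in\mathcal O\setminus\mathfrak m$, there is $K$ such that $|\xi_n|>N_n^{-K}$ for almost all $n$; this is where the ultrafilter property is used. The sequence equal to $1/\xi_n$ for these $n$ and to $0$ for the others lies in $\mathcal O$ and inverts $(\xi_n)$ modulo $\mathfrak m$. A nonzero constant sequence is not in $\mathfrak m$, since $N_n\to\infty$. So $F=\mathcal O/\mathfrak m$ is a field containing $\mathbb R$. Write $[\xi_n]$ for the class of $(\xi_n)$.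

\medskip\noindent\emph{Step 3: the Taylor map.} Let $\mathcal R$ be the ring of sequences $f=(f_n)$ with $f_n\in C^\infty(-\delta_n,\delta_n)$ such that for every $l$ there is $K$ with $\sup|f_n^{(l)}|\le N_n^K$ for almost all $n$. Define
\[
T:\mathcal R\to F[[t]],\qquad T(f)=\sum_{l\ge0}\bigl[f_n^{(l)}(0)/l!\bigr]\,t^l .
\]
By the Leibniz rule $T$ is a ring homomorphism. It commutes with $d/dt$, sends the coordinate $t$ to $t$, and sends a sequence of constant functions $(\xi_n)\in\mathcal O$ to $[\xi_n]$. The property that converts approximate relations into exact ones is the following.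
\begin{equation}\label{eq:vanish}
\text{If $f\in\mathcal R$ and for every $K$, $\sup|f_n|\le N_n^{-K}$ for almost all $n$, then $T(f)=0$.}
\end{equation}
Fix $l$. For $0<\tau<\delta_n/(l+1)$, the $l$-th forward difference of $f_n$ at $0$ with step $\tau$ equals $\tau^lf_n^{(l)}(\xi)$ for some $\xi\in[0,l\tau]$, and it is at most $2^l\sup|f_n|$ in absolute value. Hence
\[
|f_n^{(l)}(0)|\le2^l\tau^{-l}\sup|f_n|+l\tau\sup|f_n^{(l+1)}| .
\]
Let $K'\ge0$ satisfy $\sup|f_n^{(l+1)}|\le N_n^{K'}$ for almost all $n$, let $K\ge2R+3$ be arbitrary, and take $\tau=N_n^{-K'-K-1}$, which is less than $\delta_n/(l+1)$ once $N_n>l+1$. The second term is at most $lN_n^{-K-1}$, and the first is at most $N_n^{-K-1}$ for almost all $n$ by hypothesis. So $|f_n^{(l)}(0)|\le(l+1)N_n^{-K-1}\le N_n^{-K}$ for almost all $n$, which proves \eqref{eq:vanish}.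

\medskip\noindent\emph{Step 4: the hypotheses of Lemma \ref{lem:indep}.} The sequence $x_i$ lies in $\mathcal R$ by Step 1, since $L_n\to\infty$. Each derivative of $u_i$ is a fixed linear combination of products of a power $x_i^{\alpha-l}$ with derivatives of $x_i$, and $1\le x_i\le N_n$, so $u_i\in\mathcal R$. Each derivative of $\mathcal E_i(t)=e^{u_i(t)-u_i(0)}$ is $\mathcal E_i$ times a fixed polynomial in derivatives of $u_i$, and $\mathcal E_i\le e$ by \eqref{eq:osc}, so $\mathcal E_i\in\mathcal R$. Put $\bar x_i=T(x_i)$, $\upsilon_i=T(u_i)$, $v_i=\upsilon_i-\upsilon_i(0)$. Then $\bar x_i(0)\ne0$ and $\upsilon_i(0)\ne0$ because $x_i\ge1$ and $u_i\ge c$. Applying $T$ to $u_i'x_i=\alpha u_ix_i'$ gives $\upsilon_i'\bar x_i=\alpha\upsilon_i\bar x_i'$. Applying it to $\mathcal E_i'=u_i'\mathcal E_i$, $\mathcal E_i(0)=1$ gives $T(\mathcal E_i)=\exp v_i$.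

It remains to show that $\bar x_i$ is algebraic over $F(t)$; here the semialgebraicity of $S_b$ is essential. The functions $x_i(t)$ on $(-\delta_n,\delta_n)$ belong to $\mathcal F$. So their graphs in the $(t,X)$-plane are unions of boundedly many pieces, given by a fixed finite list of polynomial equations and strict inequalities in $(t,X)$ whose coefficients depend on the parameter. Fix $n$. If all equations of a nonempty piece vanished identically in $(t,X)$, the piece would be a nonempty open subset of $\mathbb R^2$, which cannot lie in the graph of a function. So every point of the graph is a zero of some equation of the list that is not identically zero. The product of all such equations is a nonzero polynomial $P_n(t,X)$ of degree bounded independently of $n$, with $P_n(t,x_i(t))=0$. Normalize its largest coefficient to absolute value $1$. The classes of the coefficient sequences define $\bar P\in F[t,X]$, and $\bar P\ne0$ because one fixed coefficient has absolute value $1$ for almost all $n$. Applying $T$ gives $\bar P(t,\bar x_i)=0$, where $\bar P$ is a nonzero polynomial in $X$ over $F(t)$. So $\bar x_i$ is algebraic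 over $F(t)$.

\medskip\noindent\emph{Step 5: the relation.} Let $M_n=M_{G_n}(x(y_n))$ and
\[
f_n(t)=\frac{\Sigma_{G_n}(x(y_n+t\omega))}{M_n}=\frac{G_n}{M_n}+\sum_{i=1}^ra_i\,\frac{e^{u_i(0)}}{M_n}\,\mathcal E_i(t).
\]
We have $|G_n|/M_n\le1$ and, by the definition of $\mathcal Z$, $N_n^{-A}\le e^{u_i(0)}/M_n\le1$. So $f\in\mathcal R$ and $T(f)=g_0+\sum_ia_ig_i\exp v_i$, where $g_0=[G_n/M_n]$ and $g_i=[e^{u_i(0)}/M_n]\ne0$ for $1\le i\le r$. For $|t|<\delta_n$ the point $y_n+t\omega$ lies in $B_n\subset W$, and $M_{G_n}(x(y_n+t\omega))\le eM_n$ by \eqref{eq:osc}; hence $|f_n|\le e\eta_n$. By \eqref{eq:vanish}, with $v_0=0$,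
\begin{equation}\label{eq:exact}
g_0\exp v_0+\sum_{i=1}^ra_ig_i\exp v_i=0\qquad\text{in }F[[t]].
\end{equation}
By \eqref{eq:dir} at $y_n$, $|u_{i_0}'(0)|=c\alpha x_{i_0}(0)^{\alpha-1}|x_{i_0}'(0)|\ge c\alpha c_0N_n^{-13}$ and $|u_{i_0}'(0)-u_l'(0)|\ge c_0N_n^{-12}$ for $l\ne i_0$. These sequences are not in $\mathfrak m$, so the coefficient of $t$ shows that $v_{i_0}\ne v_0$ and $v_{i_0}\ne v_l$ for $l\ne i_0$. When equal exponents in \eqref{eq:exact} are collected, the coefficient of $\exp v_{i_0}$ is therefore $a_{i_0}g_{i_0}\ne0$. This contradicts Lemma \ref{lem:indep} and proves Lemma \ref{lem:key}. \qed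

\section{Induction on dimension}\label{sec:induction}

Lemma \ref{lem:det} moves integer points onto algebraic hypersurfaces, and Lemma \ref{lem:key} applies on semialgebraic sets. So the natural statement for an induction counts the integer points of $\mathcal Z$ on the members of a semialgebraic family. Fix $r$ and $a_1,\dots,a_r$. For $j=0,1,\dots,r$ we prove:

\medskip\noindent\textbf{(Q$_j$)}\ \emph{Let $\{S_b\}$ be a semialgebraic family of subsets of $\mathbb R^r$ with $\dim S_b\le j$ for all $b$, and let $A,\varepsilon>0$. There are $A',C$ such that for all $N\ge2$, $G\in\mathbb R$ and $b$,}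
\[
\#\bigl(\mathcal Z(N,G;A,N^{-A'})\cap S_b\cap\mathbb Z^r\bigr)\le CN^{r/3+\varepsilon}.
\]
Proposition \ref{prop:local} is (Q$_r$) for the single set $\mathbb R^r$. A valid $A'$ may always be increased. The statement (Q$_0$) holds because $\#S_b\le C$ by (D2) and (D3). Let $j\ge1$ and assume (Q$_{j-1}$).

\medskip\noindent\emph{Reduction to a graph family.} Let $S\subset\mathbb R^n\times\mathbb R^r$ be the total set of the family, with the parameter coordinates first, and decompose it into Nash cells by (D4). Let $S'$ be one cell, and suppose that $j'$ of its free coordinates are among the last $r$. Write a point of the open set $U'$ onto which $S'$ projects as $(b',y)$, with $b'$ the free parameter coordinates and $y\in\mathbb R^{j'}$. Since cells are built in the order of the coordinates, the parameter $b$ of a point of $S'$ depends only on $b'$, and $b'$ is part of $b$. So a nonempty fiber $S'_b$ is the image of the open set $U_b=\{y:(b',y)\in U'\}$ under the Nash inverse of the projection, with $b'$ fixed. Thus $\{S'_b\}$ is a graph family of dimension $j'$, and $j'\le j$ by (D3). The cells with $j'<j$ are covered by (Q$_{j-1}$).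 As there are finitely many cells, we may assume that $\{S_b\}$ is a graph family of dimension $j$, and we use the notation $\pi,U_b,x(y),u_i,W,E$ of Section \ref{sub:setting}.

\medskip\noindent\emph{Choice of constants.} The order matters: $R$ must be chosen before $A'$, and this is possible because $\eta$ is treated as a parameter of the family.
\begin{enumerate}
\item Apply Lemma \ref{lem:det} with $\varepsilon/2$ to the definable family $\partial E(b,N,G,\eta)\subset\mathbb R^j$, with all of $b,N,G,\eta$ as parameters; its members have dimension $\le j-1$ by (D3). This gives $d$ and $R$.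
\item Consider the semialgebraic family $\{S_b\cap\pi^{-1}(H)\}$, where $H$ runs through the zero sets of nonzero polynomials of degree $\le d$ on $\mathbb R^j$ and the coefficients are additional parameters. The projection $\pi$ maps a member bijectively onto $U_b\cap H$, so its dimension is $\le j-1$. Statement (Q$_{j-1}$) with $A$ and $\varepsilon/2$ gives an exponent $A_1'$.
\item Lemma \ref{lem:key} with $A$ and $R$ gives $A_0'$ and $N_0$.
\end{enumerate}
Let $A'=\max(A_0',A_1')$ and $\eta=N^{-A'}$. We may enlarge $N_0$ and assume $N\ge N_0$, since for $N<N_0$ there are at most $N_0^r$ integer points. Let $x$ be an integer point of $\mathcal Z(N,G;A,\eta)\cap S_b$ and $w=\pi(x)\in W\cap\mathbb Z^j\cap[1,N]^j$, so that $x=x(w)$.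

\medskip\noindent\emph{Case 1: $w\in E$.} By Lemma \ref{lem:key} the open ball of radius $N^{-R}$ about $w$ contains a point outside $E$. The segment from $w$ to that point meets $\partial E$, so $\operatorname{dist}(w,\partial E)\le N^{-R}$. By Lemma \ref{lem:det} all such $w$ lie in at most $CN^{\varepsilon/2}$ sets $H$, and then $x\in S_b\cap\pi^{-1}(H)$ for one of them. Since $A'\ge A_1'$, each $H$ accounts for at most $CN^{r/3+\varepsilon/2}$ points $x$. This case contributes at most $CN^{r/3+\varepsilon}$ points.

\medskip\noindent\emph{Case 2: $w\in W\setminus E$.} For each $i$, either $\|dx_i(w)\|\le N^{-12}$, and we put $\sigma(i)=i$, or there is $l\ne i$ with $\|d(u_i-u_l)(w)\|\le N^{-12}$, and we put $\sigma(i)=l$. So $w\in W_\sigma$ for one of the $r^r$ maps $\sigma:\{1,\dots,r\}\to\{1,\dots,r\}$, where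
\[
W_\sigma=\bigl\{y\in W:\ \|dx_i\|\le N^{-12}\text{ if }\sigma(i)=i,\quad\|d(u_i-u_{\sigma(i)})\|\le N^{-12}\text{ if }\sigma(i)\ne i\bigr\}.
\]
Fix $\sigma$. To pass from small derivatives to small variation we need short paths that stay inside $W_\sigma$, and (D5) provides them. Since $W_\sigma\subset[1,N]^j$, we can apply (D5) with $L=1$ and $l=j$ to the definable family $(N+1)^{-1}W_\sigma\subset(0,1)^j$. So $W_\sigma$ is the union of at most $C$ sets $Y=(N+1)\phi((0,1)^j)$, with $\phi$ of class $C^1$ and partial derivatives bounded by $1$. Fix $Y$. Any two points of $Y$ are joined inside $Y\subset W_\sigma$ by the image of a segment, a $C^1$ path of length at most $CN$. Integrating along such paths, we obtain for large $N_0$: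
\begin{itemize}
\item if $\sigma(i)=i$, then $x_i$ varies on $Y$ by at most $CN^{-11}<1$, so it takes at most one integer value;
\item if $\sigma(i)\ne i$, then $u_i-u_{\sigma(i)}=c(x_i^\alpha-x_{\sigma(i)}^\alpha)$ varies on $Y$ by at most $CN^{-11}$, so $|x_i^\alpha-x_{\sigma(i)}^\alpha-\theta_i|\le N^{-10}$ on $Y$, where $\theta_i$ is the value of $x_i^\alpha-x_{\sigma(i)}^\alpha$ at a fixed point of $Y$.
\end{itemize}
Now count the integer points $x$ above $Y$. If $\sigma(i)\ne i$, then the integers $x_i$ and $x_{\sigma(i)}$ determine each other: two different values $k,k'$ of one of them, with the same value of the other, would satisfy $|k^\alpha-k'^\alpha|\le2N^{-10}$, contrary to \eqref{eq:spacing}. Consider the graph on $\{1,\dots,r\}$ with edges $\{i,\sigma(i)\}$ for $\sigma(i)\ne i$. Within a connected component, one coordinate determines all the others. In a component that contains a fixed point of $\sigma$, the coordinates therefore have at most one possible value. A component without a fixed point contains two elements $i\ne\sigma(i)$. The definition of $\mathcal Z$ gives $x_i\ne x_{\sigma(i)}$, so by Lemma \ref{lem:convex}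 the pair $(x_i,x_{\sigma(i)})$, and with it the whole component, has at most $CN^{2/3}$ possibilities. There are at most $r/2$ such components, so at most $C(N^{2/3})^{r/2}=CN^{r/3}$ integer points lie above $Y$. Summing over $Y$ and $\sigma$, this case contributes at most $CN^{r/3}$ points.

\medskip
Adding the two cases gives (Q$_j$). This proves Proposition \ref{prop:local}, and with it Theorems \ref{thm:count}, \ref{thm:general} and \ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{Ax} Ax, Ann. of Math. 93 (1971).

\bibitem{Erdos} Erd\H{o}s, 1962.

\bibitem{Kaufman} Kaufman, 1980.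

\bibitem{PW} Pila and Wilkie, Duke Math. J. 133 (2006).

\bibitem{SZ} Salem and Zygmund, 1947.

\bibitem{slides} \emph{Trigonometric series with random gaps}, \texttt{http://fourier2017.ttk.pte.hu/files/slides/Berkes.pdf}.

\bibitem{Wilkie} Wilkie, J. AMS 9 (1996).

\end{thebibliography}
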